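# An $L$-complemented space with the Radon–Nikodym property that is not a dual space

## 1. The theorem: a bipartite graph hidden in a norm

Scalars $\mathbb K$ are real or complex, all pairings are bilinear, and $\mathbb N=\{1,2,\dots\}$.

**Theorem 1.** Let $A,B$ be disjoint nonempty sets and let $\varepsilon\in(0,1]$. Put $T=A\cup B$ and $I=\mathbb N\times A\times B$. For $i=(j,a,b)\in I$ write $a(i)=a$, $b(i)=b$ and
$$q_i=4^{-j},\qquad \lambda_i=\lambda_j=1+\varepsilon 2^{-j}\in(1,2].$$
Let

* $H=\ell^2(T)$, with orthonormal basis $(x_t)_{t\in T}$;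
* $L=\{r\in\mathbb K^I:\ \|r\|_L^2=\sum_i q_i^{-1}|r_i|^2<\infty\}$;
* $S:\ell^1(I)\to H$, $Sp=\sum_i p_i(x_{a(i)}+x_{b(i)})$.

Let $Y=Y_{A,B}=\{(h,c):h\in H,\ c\in\ell^1(I)+L\}$ with
$$\|(h,c)\|=\inf\Big\{\|h-Sp\|_H+\sum_i\lambda_i|p_i|+\|c-p\|_L:\ p\in\ell^1(I),\ c-p\in L\Big\}.\tag{1}$$
For all $A,B$, the Banach space $Y_{A,B}$ has the Radon–Nikodym property (R.N.P.) and is $L$-complemented in its bidual. If $|A|=\aleph_1$ and $|B|=\aleph_2$, then $Y_{A,B}$ is not isometric to a dual space.

**Theorem 2.** (i) $Y_{A,B}$ is isometric to a dual space if and only if $\min(|A|,|B|)\le\aleph_0$ or $\max(|A|,|B|)\le\aleph_1$.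

(ii) For all $A,B$, $Y_{A,B}$ is at Banach–Mazur distance $\le\lambda_1=1+\varepsilon/2$ from a dual space.

Theorem 1 answers, in ZFC, Question III.3 of "Some Natural Families of $M$-Ideals": is every space $Y$ with the R.N.P., and $L$-complemented in its bidual, isometric to a dual space? The answer is no. Two facts make the question reasonable. The answer is known to be yes for translation-invariant subspaces of $L^1$. In the lattice setting, Talagrand proved that every separable Banach lattice with the Radon–Nikodym property is a dual Banach lattice.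

The counterexample has density $\aleph_2$ (checked in Section 3). By Theorem 2(ii) it fails to be a dual only in the isometric sense, and as narrowly as we like: given $\varepsilon$, it is within $1+\varepsilon/2$ of a dual space. Two related questions are not settled here: whether there is a separable counterexample, and whether a space with the R.N.P. that is $L$-complemented in its bidual can fail to be *isomorphic* to a dual space.

A picture helps to read (1). Regard $T$ as the vertices of the complete bipartite graph between $A$ and $B$. Over each edge $(a,b)$ sits a line of indices $\ell_{ab}=\mathbb N\times\{(a,b)\}$. Write $x_t$ for $(x_t,0)\in Y$ and $e_i$ for $(0,\delta_i)\in Y$, and set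
$$y_i=x_{a(i)}+x_{b(i)}+e_i .$$
Taking $p=\delta_i$ in (1) gives $\|y_i\|\le\lambda_i$. So over the edge $(a,b)$ there is a sequence of vectors whose norms are pushed down towards $1$ as $j\to\infty$, although each of them has $h$-part $x_a+x_b$, of length $\sqrt2$ in $H$. A predual must assign a weak$^*$ limit to this sequence, and that limit has norm at most $1$. The whole talk is about which limits are possible.

## 2. $L$-projections, the R.N.P. and preduals

**Definition ($L$-projection).** An $L$-projection on a Banach space $X$ is a linear map $p:X\to X$ with $p^2=p$ and $\|x\|=\|p(x)\|+\|x-p(x)\|$ for all $x\in X$. A space $Y$ is $L$-complemented in its bidual if there is an $L$-projection from $Y^{**}$ onto $Y$, where $Y\subset Y^{**}$ canonically.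

Every reflexive space is $L$-complemented trivially: take the identity. A more useful example is $\ell^1$, for which we recall finitely additive measures.

**Finitely additive measures.** For a set $I$, let $ba(I)$ be the space of bounded finitely additive scalar measures on all subsets of $I$. The total variation is $|\alpha|(E)=\sup\sum_k|\alpha(E_k)|$ over finite partitions of $E$; it is again finitely additive. With $\|\alpha\|=|\alpha|(I)$ we have $ba(I)=\ell^\infty(I)^*$ isometrically, through $\psi\mapsto\int\psi\,d\alpha$, and $|\int\psi\,d\alpha|\le\int|\psi|\,d|\alpha|$. For $E\subset I$ let $\alpha|_E=\alpha(\cdot\cap E)$. Then $|\alpha|_E|=|\alpha|(\cdot\cap E)$, so $\|\alpha\|=\|\alpha|_E\|+\|\alpha|_{I\setminus E}\|$. Finally $\big||\alpha|(D)-|\beta|(D)\big|\le\|\alpha-\beta\|$ for every $D\subset I$.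

**Example.** $(\ell^1)^{**}=ba(\mathbb N)$. For $\alpha\in ba(\mathbb N)$ we have $\sum_i|\alpha(\{i\})|\le\|\alpha\|$; let $\alpha_d=\sum_i\alpha(\{i\})\delta_i\in\ell^1$. For finite $E$, $\|\alpha\|=\|\alpha|_E\|+\|\alpha|_{\mathbb N\setminus E}\|$; letting $E\uparrow\mathbb N$, $\alpha|_E\to\alpha_d$ in norm, so $\|\alpha\|=\|\alpha_d\|+\|\alpha-\alpha_d\|$. Hence $\alpha\mapsto\alpha_d$ is an $L$-projection onto $\ell^1$. Its kernel is the set of measures vanishing on points. A free ultrafilter $\mathcal U$ gives a member of the kernel: $\alpha(E)=1$ if $E\in\mathcal U$, else $0$; then $\int\psi\,d\alpha=\lim_{\mathcal U}\psi$.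

**Definition (R.N.P.).** $Y$ has the Radon–Nikodym property if for every finite measure space, every bounded operator $R:L^1(\mu)\to Y$ has the form $Rf=\int fG\,d\mu$ with $G$ Bochner measurable and essentially bounded with values in $Y$.

For example $c_0$ fails it. The operator $Rf=(\int_0^1 f(s)\sin(2\pi ns)\,ds)_n$ maps $L^1[0,1]$ into $c_0$ by the Riemann–Lebesgue lemma. A density $G$ would have $n$-th coordinate $\sin(2\pi ns)$ for almost every $s$, and these would tend to $0$ almost everywhere; by dominated convergence $\int_0^1\sin^2(2\pi ns)\,ds\to0$, but this integral is $\frac12$. We use three textbook facts: separable dual spaces have the R.N.P. (Dunford–Pettis); the R.N.P. passes to closed subspaces and to isomorphic spaces; a Banach space has the R.N.P. as soon as all its separable closed subspaces do.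

**Definition (isometric to a dual space).** $Y$ is isometric to a dual space if it is isometrically isomorphic to $X^*$ for some Banach space $X$.

**Lemma 3.** If $Y$ is isometric to a dual space, there is a closed subspace $Z\subset Y^*$ such that $u\mapsto u|_Z$ is an isometry of $Y$ onto $Z^*$.

*Proof.* Let $J:Y\to X^*$ be an isometric isomorphism. For $x\in X$ let $f_x(u)=(Ju)(x)$. Then $\|f_x\|=\sup_{\|u\|\le1}|(Ju)(x)|=\|x\|$, because $J$ maps the unit ball of $Y$ onto that of $X^*$. So $Z=\{f_x:x\in X\}$ is complete, hence closed, and under $X\cong Z$ the functional $u|_Z$ becomes $Ju$. $\square$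

We call such a $Z$ an isometric predual. Here is the first thing to try in order to prove that an $L$-complemented space is a dual.

**Lemma 4.** Suppose $Y^{**}=Y\oplus V$, where $V$ is the kernel of an $L$-projection onto $Y$. If $V$ is weak$^*$ closed, then $V_\perp=\{f\in Y^*:F(f)=0\ \forall F\in V\}$ is an isometric predual of $Y$.

*Proof.* Put $Z=V_\perp$. Then $Z^\perp=V$ since $V$ is weak$^*$ closed, so $Z^*=Y^{**}/V$. Every coset contains exactly one $u\in Y$, and its quotient norm is $\inf_{v\in V}\|u+v\|=\inf_v(\|u\|+\|v\|)=\|u\|$. $\square$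

For $\ell^1$ the kernel is $c_0^\perp$, which is weak$^*$ closed, and the recipe returns $c_0$. In Section 6 we apply the recipe to $Y_{A,B}$ and see it break.

## 3. $Y_{A,B}$ as a quotient: coordinates, dual space, R.N.P.

The dual of $L$ is $L^*=\{g:\|g\|_*^2=\sum_iq_i|g_i|^2<\infty\}$. Note $|r_i|\le\|r\|_L$ since $q_i\le1$, and $\|Sp\|\le\sqrt2\|p\|_1$ since $\|x_a+x_b\|_H=\sqrt2$.

**Step 1: $Y$ is a Banach space.** Let $W=H\oplus_1\ell^1(I;\lambda)\oplus_1L$ with norm $\|h\|+\sum\lambda_i|p_i|+\|r\|_L$, and $Q(h,p,r)=(h+Sp,\,p+r)$. The map $Q$ is continuous into $H\times\mathbb K^I$ (product topology), which is Hausdorff, so $\ker Q$ is closed in $W$. We have $Q(h',p,r)=(h,c)$ exactly when $h'=h-Sp$ and $r=c-p$. So $Y=Q(W)$ and (1) is the quotient norm of $W/\ker Q$. Also $Q(0,\delta_i,0)=y_i$, and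
$$\|y_i\|\le\lambda_i,\qquad\|(h,0)\|\le\|h\|_H,\qquad\|(0,r)\|\le\|r\|_L\ (r\in L).$$

**Step 2: up to isomorphism, $Y$ is a direct sum.** This gives coordinate projections. Let $C=\ell^1(I)+L$ with
$$\|c\|_C=\inf\{\|p\|_1+\|c-p\|_L:\ p\in\ell^1(I),\ c-p\in L\}.$$
It is the quotient of $\ell^1(I)\oplus_1L$ by the closed subspace $\{(p,r):p+r=0\}$, hence Banach. Restricting a decomposition $c=p+r$ to $J\subset I$ shows $\|c1_J\|_C\le\|c\|_C$. Let $p$ be admissible in (1). Since $h=(h-Sp)+Sp$, we have $\|h\|\le\|h-Sp\|+\sqrt2\|p\|_1$ and $\|h-Sp\|\le\|h\|+\sqrt2\|p\|_1$. With $1\le\lambda_i\le2$ this gives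
$$\|h\|\le\sqrt2\,\|(h,c)\|,\qquad\|c\|_C\le\|(h,c)\|,\qquad\|(h,c)\|\le\|h\|+(2+\sqrt2)\|c\|_C.\tag{2}$$
So $Y$ is isomorphic to $H\oplus C$. For $M\subset T$ and $J\subset I$ the map $(h,c)\mapsto(h1_M,c1_J)$ is therefore a bounded projection of $Y$. Its range, the set of $(h,c)\in Y$ with $\operatorname{supp}h\subset M$ and $\operatorname{supp}c\subset J$, is the closed span of $\{x_t:t\in M\}\cup\{e_i:i\in J\}$. To see this, write $c=p+r$ with $p\in\ell^1(I)$, $r\in L$ both supported in $J$ (restrict a decomposition to $J$), approximate $h,p,r$ by finitely supported vectors with supports in $M,J,J$, and use (2).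

Two consequences. Every $(h,c)\in Y$ has countable support, because members of $\ell^2(T)$, $\ell^1(I)$ and $L$ do. And when $|A|=\aleph_1$, $|B|=\aleph_2$ the density of $Y$ is $\aleph_2$: rational combinations of the $x_t$ and $e_i$ are dense, so it is at most $\aleph_2$, and $\|x_s-x_t\|\ge\|x_s-x_t\|_H/\sqrt2=1$ for $s\ne t$. The same argument gives density $\max(|A|,|B|,\aleph_0)$ in general, since $Y$ is infinite-dimensional.

**Step 3: the dual space.** $Q^*$ is an isometry of $Y^*$ onto $(\ker Q)^\perp\subset W^*=H\oplus_\infty(\ell^\infty(I),\sup|\psi_i|/\lambda_i)\oplus_\infty L^*$. For $f\in Y^*$ let $\varphi=f|_H\in H$ and $g_i=f(e_i)$. Then $Q^*f=(\varphi,(f(y_i))_i,g)$, with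
$$f(y_i)=g_i+\varphi_{a(i)}+\varphi_{b(i)}.$$
So $g\in L^*$, and $g$ is bounded because $(f(y_i))_i$ and $\varphi$ are. Conversely let $\varphi\in H$, $g\in L^*\cap\ell^\infty(I)$ and put $\psi_i=g_i+\varphi_{a(i)}+\varphi_{b(i)}$. If $(h,p,r)\in\ker Q$, then $h=-Sp$, $r=-p$, and $(\varphi,\psi,g)$ takes the value $\sum p_i(\psi_i-\varphi_{a(i)}-\varphi_{b(i)}-g_i)=0$ there. Hence
$$Y^*=\{f=(\varphi,g):\varphi\in H,\ g\in L^*\cap\ell^\infty(I)\},\qquad f(h,c)=\sum_t\varphi_th_t+\sum_ic_ig_i,$$
$$\|f\|=\max\Big\{\|\varphi\|_H,\ \|g\|_*,\ \sup_i\lambda_i^{-1}|g_i+\varphi_{a(i)}+\varphi_{b(i)}|\Big\}.\tag{3}$$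
Here $\sum c_ig_i$ converges absolutely: split $c=p+r$. *Both $\varphi$ and $g$ have countable support.* This is what $L$ was put in for.

**Proposition 5.** $Y$ has the R.N.P.

*Proof.* A separable subspace of $Y$ has a dense sequence, and its members have countable supports, so the subspace lies in $\{(h,c):\operatorname{supp}h\subset T_0,\operatorname{supp}c\subset J\}$ with $T_0,J$ countable. By (2) this is isomorphic to $\ell^2(T_0)\oplus C_J$, where $C_J=\ell^1(J)+L_J$, $L_J$ is the set of elements of $L$ supported in $J$, and the norm of $C$ on $C_J$ may be computed with decompositions supported in $J$.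

Now $C_J$ is a dual. Let $\ell^2(J,q)$ have norm $(\sum_Jq_i|g_i|^2)^{1/2}$ and let $\Delta$ be the closed diagonal $\{(g,g)\}$ of $c_0(J)\oplus_\infty\ell^2(J,q)$. Then $\Delta^*$ is $\ell^1(J)\oplus_1L_J$ modulo the annihilator of $\Delta$. Testing on unit vectors, this annihilator is $\{(p,r):p+r=0\}$, and the quotient is $C_J$ through $(p,r)\mapsto p+r$. So $\ell^2(T_0)\oplus C_J$ is isomorphic to a dual space, separable because $T_0,J$ are countable. By Dunford–Pettis and the other two facts of Section 2, $Y$ has the R.N.P. $\square$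

## 4. One edge: which limits can $(y_j)$ have?

Take $A=\{a\}$, $B=\{b\}$, so $I=\ell_{ab}$ and we index by $j$. By Cauchy–Schwarz $\sum|r_j|\le(\sum4^{-j})^{1/2}\|r\|_L=3^{-1/2}\|r\|_L$, so $L\subset\ell^1$, and $\ell^\infty\subset L^*$. Thus $Y$ consists of pairs $(h,c)$, $h\in\mathbb K^2$, $c\in\ell^1$, and $Y^*$ of pairs $(\varphi,g)$, $\varphi\in\mathbb K^2$, $g\in\ell^\infty$.

**The coordinate predual is not isometric.** The obvious candidate is $\{(\varphi,g):g\in c_0\}$. On it $\lim_jf(y_j)=\varphi_a+\varphi_b=f(x_a+x_b)$, so the functional induced by $x_a+x_b$ has norm at most $\lim\lambda_j=1$ there. But $\|x_a+x_b\|=\sqrt2$, in fact for arbitrary $A,B$. The bound $\le\sqrt2$ is clear. For the other, take $\varphi=(x_a+x_b)/\sqrt2$ and $g=-(\sqrt2-1)1_{\ell_{ab}}$ in (3): $\|\varphi\|=1$; $\|g\|_*=(\sqrt2-1)/\sqrt3<1$; $f(y_i)=1$ on $\ell_{ab}$; and $|f(y_i)|\le1/\sqrt2$ off $\ell_{ab}$. So $\|f\|\le1$ and $f(x_a+x_b)=\sqrt2$.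

**Three limits that are allowed.** For $w\in\{0,x_a,x_b\}$ let
$$Z_w=\{f\in Y^*:\lim_jf(y_j)=f(w)\}.$$
We check by hand that $Z_w$ is an isometric predual of this small $Y$. Let $\zeta\in Z_w^*$. Via $Q^*$, $Z_w$ sits isometrically in $H\oplus_\infty(c,\sup|\psi_j|/\lambda_j)\oplus_\infty L^*$, where $c$ is the space of convergent sequences. Extend $\zeta$ with the same norm. A functional on $c$ has the form $\psi\mapsto\sum p_j\psi_j+p_\infty\lim\psi$, and its norm here is $\sum\lambda_j|p_j|+|p_\infty|$ (test on $\psi$ of modulus $\lambda_j$ with the right phases for $j\le n$, then constant of modulus $1$, and let $n\to\infty$). So for $f=(\varphi,g)\in Z_w$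
$$\zeta(f)=\langle\varphi,h_0\rangle+\sum p_jf(y_j)+p_\infty f(w)+\sum r_jg_j=f\big(Q(h_0,p,r)+p_\infty w\big),$$
and since $\|w\|\le1$ the vector $Q(h_0,p,r)+p_\infty w$ has norm at most $\|h_0\|+\sum\lambda_j|p_j|+\|r\|_L+|p_\infty|=\|\zeta\|$. So every $\zeta$ is induced by a vector of norm $\le\|\zeta\|$. It remains to see that $Z_w$ separates points. It contains $(0,\delta_j)$ for each $j$, and for each $\varphi\in\mathbb K^2$ the functional $(\varphi,\gamma1)$ with $\gamma=\langle\varphi,w\rangle-\varphi_a-\varphi_b$. If all of these annihilate $(h,c)$, then $c=0$ and then $h=0$.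

So a predual may send $y_j$ to $0$, to $x_a$ or to $x_b$, but not to $x_a+x_b$. In $Z_{x_a}$ the functionals have $g_j\to-\varphi_b$: the price for a legal limit is that a functional with $\varphi_b\ne0$ must have a $g$-part spread over the line $\ell_{ab}$. In a big graph every edge demands such a price from one of its ends, and a functional in $Y^*$ can pay at only countably many edges. Before exploiting this we need the bidual.

## 5. The $L$-projection of $Y^{**}$ onto $Y$

**Thin sets.** For $G\subset I$ let $q(G)=\sum_{i\in G}q_i$, and call $G$ *thin* if $q(G)<\infty$. Finite sets are thin, and subsets and finite unions of thin sets are thin. Let $R_t=\{i:t\in\{a(i),b(i)\}\}$. For $a\ne a'$ in $A$, $R_a\cap R_{a'}=\emptyset$, likewise in $B$, and $R_a\cap R_b=\ell_{ab}$ is thin with $q(\ell_{ab})=1/3$. So any two distinct $R_t$ meet in a thin set.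

Limits of the $y_i$ behave in two ways. Along the thin set $\ell_{ab}$, $f(y_j)$ need not converge for $f\in Y^*$. Across a thick set they can converge weakly: for distinct $b_1,b_2,\dots\in B$ and $f=(\varphi,g)$ we have $f(y_{(1,a,b_n)})=g_{(1,a,b_n)}+\varphi_a+\varphi_{b_n}\to\varphi_a=f(x_a)$, because $\sum_n\frac14|g_{(1,a,b_n)}|^2<\infty$. So $y_{(1,a,b_n)}\to x_a$ weakly. The decomposition below separates these behaviors.

**Measures.** For $\alpha\in ba(I)$ let $\|\alpha\|_\lambda=\int\lambda\,d|\alpha|$. Then $\|\alpha\|\le\|\alpha\|_\lambda\le2\|\alpha\|$ and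
$$\|\alpha\|_\lambda=\|\alpha|_E\|_\lambda+\|\alpha|_{I\setminus E}\|_\lambda\qquad(E\subset I).\tag{4}$$
Moreover $\|\cdot\|_\lambda$ is the dual norm of $\sup|\psi_i|/\lambda_i$. If $|\psi|\le\lambda$ then $|\int\psi\,d\alpha|\le\int\lambda\,d|\alpha|$. Conversely, given $\eta>0$, take a finite partition $(E_k)$ of $I$ with $\sum|\alpha(E_k)|\ge\|\alpha\|-\eta$ and with $\lambda$ varying by less than $\eta$ on each $E_k$ (refining increases the sum). With $m_k=\inf_{E_k}\lambda$ and unimodular $\theta_k$ such that $\theta_k\alpha(E_k)=|\alpha(E_k)|$, the function $\psi=\sum m_k\theta_k1_{E_k}$ satisfies $|\psi|\le\lambda$ and $\int\psi\,d\alpha=\sum m_k|\alpha(E_k)|\ge\sum m_k|\alpha|(E_k)-2\eta\ge\|\alpha\|_\lambda-\eta\|\alpha\|-2\eta$.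

**Definition ($ba_s$ and $V$).** $ba_s$ is the set of $\alpha\in ba(I)$ with $|\alpha|(\{i\})=0$ for all $i$ and $\inf_{G\text{ thin}}|\alpha|(I\setminus G)=0$. It is a linear space, since $|\alpha+\beta|\le|\alpha|+|\beta|$ and unions of two thin sets are thin. For $\alpha\in ba_s$ let
$$F_\alpha(f)=\int f(y_i)\,d\alpha(i)\quad(f\in Y^*),\qquad V=\{F_\alpha:\alpha\in ba_s\}\subset Y^{**}.$$
$V$ is a linear space, and $\|F_\alpha\|\le\|\alpha\|_\lambda$ because $|f(y_i)|\le\lambda_i\|f\|$. *Example:* a free ultrafilter $\mathcal U$ on $\mathbb N$ transported to $\ell_{ab}$ gives an $\alpha\in ba_s$ with $F_\alpha(f)=\lim_{\mathcal U}f(y_{(j,a,b)})$.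

**Proposition 6.** Every $F\in Y^{**}$ can be written $F=u+F_\alpha$ with $u\in Y$, $\alpha\in ba_s$ and $\|u\|+\|F_\alpha\|\le\|F\|$.

*Proof.*

**Step 1: represent $F$.** View $F$ as a functional on $Q^*Y^*\subset W^*$ and extend it with the same norm. As $H$ and $L$ are reflexive, we get $h_0\in H$, $\alpha\in ba(I)$, $r\in L$ with $\|F\|=\|h_0\|+\|\alpha\|_\lambda+\|r\|_L$ and, for $f=(\varphi,g)$,
$$F(f)=\langle\varphi,h_0\rangle+\int(g_i+\varphi_{a(i)}+\varphi_{b(i)})\,d\alpha(i)+\sum r_ig_i.\tag{5}$$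

**Step 2: split off the mass living on thin sets.** Choose increasing thin sets $G_n$ with $|\alpha|(G_n)\to s:=\sup_{G\text{ thin}}|\alpha|(G)$. For $m>n$, $\|\alpha|_{G_m}-\alpha|_{G_n}\|=|\alpha|(G_m\setminus G_n)\le s-|\alpha|(G_n)$. So $\alpha|_{G_n}$ converges in norm to some $\alpha_1$, and $\alpha|_{I\setminus G_n}$ to $\alpha_r=\alpha-\alpha_1$. By (4) in the limit, $\|\alpha\|_\lambda=\|\alpha_1\|_\lambda+\|\alpha_r\|_\lambda$. For thin $G$,
$$|\alpha_r|(G)=\lim_n|\alpha|(G\setminus G_n)=\lim_n\big(|\alpha|(G\cup G_n)-|\alpha|(G_n)\big)\le\lim_n(s-|\alpha|(G_n))=0,$$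
so $\alpha_r$ ignores thin sets. Also $|\alpha_1|(I\setminus G_n)=\lim_m|\alpha|(G_m\setminus G_n)\le s-|\alpha|(G_n)\to0$, so $\alpha_1$ is carried by thin sets up to small mass.

**Step 3: split off the atoms of $\alpha_1$.** This is the $\ell^1$ example again. We have $\sum_i|\alpha_1(\{i\})|\le\|\alpha_1\|$. Along finite $E\subset I$, $\alpha_1|_E$ converges in norm to $\alpha_d=\sum_i\alpha_1(\{i\})\delta_i$, identified with an element of $\ell^1(I)$. Put $\alpha_s=\alpha_1-\alpha_d=\lim_E\alpha_1|_{I\setminus E}$. By (4) in the limit, $\|\alpha_1\|_\lambda=\|\alpha_d\|_\lambda+\|\alpha_s\|_\lambda$, with $\|\alpha_d\|_\lambda=\sum\lambda_i|\alpha_d(i)|$. Since $|\alpha_s|(D)=\lim_E|\alpha_1|(D\setminus E)$ for $D\subset I$, we get $|\alpha_s|(\{i\})=0$ and $|\alpha_s|\le|\alpha_1|$. Hence $\alpha_s\in ba_s$.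

**Step 4: $\alpha_r$ acts as a vector of $H$.** Let $f=(\varphi,g)$ and $\eta>0$. The set $\{|g|>\eta\}$ is thin, since $q(\{|g|>\eta\})\le\eta^{-2}\|g\|_*^2$, hence $|\alpha_r|$-null. So $|\int g\,d\alpha_r|\le\eta\|\alpha_r\|$ for every $\eta$, and $\int g\,d\alpha_r=0$. Two distinct sets $R_t$ meet in a thin, hence $|\alpha_r|$-null, set; so for finite $T'\subset T$, $\sum_{t\in T'}|\alpha_r|(R_t)=|\alpha_r|(\bigcup_{T'}R_t)\le\|\alpha_r\|$. Thus $\sum_t|\alpha_r|(R_t)\le\|\alpha_r\|$, and $h_r=\sum_t\alpha_r(R_t)x_t$ satisfies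
$$\|h_r\|_H\le\sum_t|\alpha_r(R_t)|\le\|\alpha_r\|\le\|\alpha_r\|_\lambda.$$
Since $\varphi_{a(i)}+\varphi_{b(i)}=\sum_t\varphi_t1_{R_t}(i)$, for finitely supported $\varphi$ we get $\int(\varphi_{a(i)}+\varphi_{b(i)})\,d\alpha_r=\sum_t\varphi_t\alpha_r(R_t)=\langle\varphi,h_r\rangle$. Both sides are continuous in $\varphi\in H$ (the left one is at most $2\|\varphi\|_\infty\|\alpha_r\|$ in modulus), so this holds for all $\varphi\in H$.

**Step 5: assemble.** Insert $\alpha=\alpha_d+\alpha_s+\alpha_r$ in (5). The part $\alpha_d$ contributes $\sum\alpha_d(i)f(y_i)=f(Q(0,\alpha_d,0))$. Hence $F=u+F_{\alpha_s}$ with $u=Q(h_0+h_r,\alpha_d,r)\in Y$, and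
$$\|u\|+\|F_{\alpha_s}\|\le\|h_0\|+\|h_r\|+\|\alpha_d\|_\lambda+\|r\|_L+\|\alpha_s\|_\lambda\le\|h_0\|+\|\alpha\|_\lambda+\|r\|_L=\|F\|.\qquad\square$$

**Proposition 7.** $V\cap Y=\{0\}$.

*Proof.* Let $F_\alpha=u=(h,c)$ with $\alpha\in ba_s$. Testing on $f=(0,\delta_i)$ gives $c_i=\alpha(\{i\})=0$ for all $i$. Let $\varphi$ be finitely supported, $\eta>0$, and choose a thin $G$ with $|\alpha|(I\setminus G)<\eta$. Put $g_i=-(\varphi_{a(i)}+\varphi_{b(i)})1_G(i)$, which lies in $L^*\cap\ell^\infty(I)$ because $q(G)<\infty$. For $f=(\varphi,g)$ we have $f(y_i)=0$ on $G$, so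
$$|\langle\varphi,h\rangle|=|f(u)|=|F_\alpha(f)|=\Big|\int_{I\setminus G}(\varphi_{a(i)}+\varphi_{b(i)})\,d\alpha\Big|\le2\|\varphi\|_\infty\eta.$$
As $\eta$ and $\varphi$ are arbitrary, $h=0$. $\square$

So $Y^{**}=Y\oplus V$ algebraically. Let $P$ be the linear projection onto $Y$ along $V$. The decomposition in Proposition 6 is the unique one, so $\|PF\|+\|F-PF\|\le\|F\|$, and equality holds by the triangle inequality. Thus $P$ is an $L$-projection of $Y^{**}$ onto $Y$. Together with Proposition 5 this proves the first assertion of Theorem 1.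

## 6. The kernel $V$ is not weak$^*$ closed

For one edge, $I$ is thin, $ba_s$ consists of the measures vanishing on points, and $V_\perp=\{f:f(y_j)\to0\}=Z_0$ (if $|f(y_j)|\ge\eta$ infinitely often, an ultrafilter measure on those $j$ gives $F_\alpha(f)\ne0$). By Section 4 the recipe of Lemma 4 works there. It fails for larger graphs.

**Proposition 8.** If $A$ and $B$ are infinite, every $f=(\varphi,g)\in V_\perp$ has $\varphi=0$. So $V_\perp$ does not separate the points of $Y$, and $V$ is not weak$^*$ closed.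

*Proof.* Suppose $\varphi_a\ne0$. The set $F=\{b:|\varphi_b|>|\varphi_a|/4\}$ is finite and $G_0=\{i:|g_i|>|\varphi_a|/4\}$ is thin. If $i=(j,a,b)$ with $b\notin F$ and $i\notin G_0$, then $|f(y_i)|\ge|\varphi_a|/2$. Such $i$ exist with $j$ arbitrarily large: otherwise, for some $J$, $G_0$ contains all $(J+1,a,b)$ with $b\in B\setminus F$, infinitely many points of weight $4^{-J-1}$, and $q(G_0)=\infty$. Choose such $i_1,i_2,\dots$ with strictly increasing $j$. Then $\{i_k\}$ is thin, and a free ultrafilter on it gives $\alpha\in ba_s$ with $|F_\alpha(f)|\ge|\varphi_a|/2>0$, a contradiction. So $\varphi_a=0$ for all $a$, and symmetrically $\varphi_b=0$ for all $b$. Hence every $x_t$ vanishes on $V_\perp$; by Lemma 4, $V$ is not weak$^*$ closed. $\square$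

This ends the recipe, but it does not show that $Y$ is not a dual: for $A,B$ countably infinite, Proposition 8 applies, while Theorem 2(i) says that $Y$ is isometric to a dual. Other preduals may exist. To exclude duality we must handle an arbitrary predual $Z$.

## 7. Orienting the edges of $A\times B$

Let $Z$ be any isometric predual and fix an edge $(a,b)$. A limit of $y_{(j,a,b)}$ along an ultrafilter, tested on $Z$, is a functional of norm at most $1$, hence given by some $w=(h,c)\in Y$ with $\|w\|\le1$. If $Z$ contained the coordinate functionals $(x_a,0)$ and $(x_b,0)$, we would read off $h_a=h_b=1$. The plan has three parts: no vector of norm $\le1$ has $h_a=h_b=1$; even without coordinate functionals, *countably many* members of $Z$ determine the coordinate $h_a$, and their supports reach only countably many $b$; and a counting argument finds an edge not reached from either end.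

The vector $w$ may have many nonzero coordinates besides $h_a,h_b$, so $\|x_a+x_b\|=\sqrt2$ is not enough. There is not even a gap: $y_{(j,a,b)}$ has $h_a=h_b=1$ and norm at most $\lambda_j\to1$. What is true is that the bound $1$ is never attained.

**Lemma 9.** If $u=(h,c)\in Y$ and $h_a=h_b=1$ for some $a\in A$, $b\in B$, then $\|u\|>1$.

*Proof.* Let $p\in\ell^1(I)$ with $c-p\in L$. Put $h'=h-Sp$, $\ell=\ell_{ab}=R_a\cap R_b$ and $\tau=\|h'\|+\sum\lambda_i|p_i|+\|c-p\|_L$. Since $(Sp)_t=\sum_{i\in R_t}p_i$, indices in $\ell$ are counted twice in $(Sp)_a+(Sp)_b$ and all others at most once, so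
$$2=h_a+h_b\le\sqrt2\|h'\|+2\sum_\ell|p_i|+\sum_{I\setminus\ell}|p_i|.\tag{6}$$
Subtract (6) from $2\tau$ and use $2\lambda_i-1\ge1$:
$$2\tau-2\ge(2-\sqrt2)\|h'\|+2\sum_\ell(\lambda_i-1)|p_i|+\sum_{I\setminus\ell}|p_i|+2\|c-p\|_L.$$
Suppose $\|u\|\le1$. Choose $p^{(n)}$ with $\tau_n\to\|u\|\le1$. The terms on the right are nonnegative, so each tends to $0$. As $\lambda_i>1$ on $\ell$, and by the third term off $\ell$, $p_i^{(n)}\to0$ for every $i$. As $|c_i-p_i^{(n)}|\le\|c-p^{(n)}\|_L\to0$, we get $c=0$. Hence $p^{(n)}\in L$ and $\|p^{(n)}\|_L\to0$. By Cauchy–Schwarz, $\sum_\ell|p_i^{(n)}|\le q(\ell)^{1/2}\|p^{(n)}\|_L\to0$. So the right side of (6) tends to $0$, a contradiction. $\square$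

The strict inequality $\lambda_i>1$ forces $p^{(n)}_i\to0$ on $\ell$, and the thinness of $\ell$ turns this into $\sum_\ell|p^{(n)}_i|\to0$.

**Supports.** For countable $M\subset T$ let $I_M=\{i:a(i),b(i)\in M\}$, a countable set, $Y_M=\{(h,c)\in Y:\operatorname{supp}h\subset M,\ \operatorname{supp}c\subset I_M\}$ and $E_M(h,c)=(h1_M,c1_{I_M})$. By Section 3, $E_M$ is a bounded projection onto $Y_M$, and the finite combinations of $x_t$ $(t\in M)$ and $e_i$ $(i\in I_M)$ are dense in $Y_M$; so $Y_M$ is separable. Say $f=(\varphi,g)\in Y^*$ is *supported in $M$* if $\operatorname{supp}\varphi\subset M$ and $\operatorname{supp}g\subset I_M$. Then $f(u)=f(E_Mu)$ for all $u\in Y$. Every $f\in Y^*$ is supported in some countable $M$: take $\operatorname{supp}\varphi$ together with all $a(i),b(i)$, $i\in\operatorname{supp}g$.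

**Proposition 10.** If $Y_{A,B}$ is isometric to a dual space, then

> (O) there are countable sets $C_a\subset B$ $(a\in A)$ and $C_b\subset A$ $(b\in B)$ such that for all $(a,b)\in A\times B$: $b\in C_a$ or $a\in C_b$.

*Proof.* Let $Z$ be as in Lemma 3. In particular its unit ball $B_Z$ norms $Y$: $\sup_{f\in B_Z}|f(v)|=\|v\|$ for $v\in Y$.

**Step 1: closing off, so that countably many functionals decide all coordinates in a countable set.** We claim: for each $t\in T$ there are a countable $M_t\ni t$ and a countable $Z_t\subset Z$, all of whose members are supported in $M_t$, such that $Z_t$ separates the points of $Y_{M_t}$.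

Let $M^0=\{t\}$. Given a countable $M^n$, choose a countable $Z^n\subset B_Z$ with $\sup_{f\in Z^n}|f(v)|=\|v\|$ for all $v\in Y_{M^n}$: for $v$ in a countable dense set and each $m$, pick $f\in B_Z$ with $|f(v)|>\|v\|-1/m$. Then choose a countable $M^{n+1}\supset M^n$ in which all members of $Z^n$ are supported. Put $M_t=\bigcup M^n$, $Z_t=\bigcup Z^n$. If $a(i),b(i)\in M_t$, both lie in some $M^n$, so $I_{M_t}=\bigcup_nI_{M^n}$. Hence $\bigcup_nY_{M^n}$ contains all finite combinations of $x_s$ $(s\in M_t)$ and $e_i$ $(i\in I_{M_t})$ and is dense in $Y_{M_t}$. The equality $\sup_{f\in Z_t}|f(v)|=\|v\|$ holds on this union, hence by continuity on $Y_{M_t}$. So $Z_t$ separates points there.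

**Step 2: an unreached edge gives a forbidden vector.** Let $C_a=M_a\cap B$ and $C_b=M_b\cap A$. Suppose (O) fails for these sets: there is $(a,b)$ with $b\notin M_a$ and $a\notin M_b$. Let $y_j=y_{(j,a,b)}$ and let $\mathcal U$ be a free ultrafilter on $\mathbb N$. Since $|f(y_j)|\le\lambda_j\|f\|$, the functional $f\mapsto\lim_{\mathcal U}f(y_j)$ on $Z$ has norm at most $\lim\lambda_j=1$. So there is $w\in Y$ with $\|w\|\le1$ and $f(w)=\lim_{\mathcal U}f(y_j)$ for all $f\in Z$.

**Step 3: read off $h_a$ and $h_b$.** Let $f=(\varphi,g)\in Z_a$. It is supported in $M_a\not\ni b$, so $\varphi_b=0$ and $g_{(j,a,b)}=0$. Hence $f(y_j)=\varphi_a=f(x_a)$ for all $j$, and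
$$f(E_{M_a}w)=f(w)=f(x_a)\qquad(f\in Z_a).$$
As $E_{M_a}w-x_a\in Y_{M_a}$ and $Z_a$ separates points there, $E_{M_a}w=x_a$. In the same way $E_{M_b}w=x_b$. So $w=(h,c)$ has $h_a=h_b=1$ and $\|w\|\le1$, contradicting Lemma 9. $\square$

Property (O) says: each edge is assigned to one of its ends, and each vertex receives only countably many edges. A finite analog shows why it can fail. If each vertex may receive at most one edge, the $2\times3$ graph is already too big: five vertices, six edges. The count for the infinite version is different, but equally short.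

**Lemma 11.** If one of $|A|,|B|$ is $\ge\aleph_1$ and the other is $\ge\aleph_2$, then (O) fails.

*Proof.* By symmetry let $|A|\ge\aleph_1$, $|B|\ge\aleph_2$, and let countable $C_a,C_b$ be given. Take $A_0\subset A$ with $|A_0|=\aleph_1$. Then $|\bigcup_{a\in A_0}C_a|\le\aleph_1<|B|$. Pick $b\in B$ outside this union, and then $a\in A_0\setminus C_b$, possible since $C_b$ is countable. Neither $b\in C_a$ nor $a\in C_b$. $\square$

Proposition 10 and Lemma 11 show that $Y_{A,B}$ is not isometric to a dual space when $|A|=\aleph_1$, $|B|=\aleph_2$. With Section 5, this proves Theorem 1. $\blacksquare$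

## 8. From orientations to preduals: proof of Theorem 2

In Section 4 a predual came from prescribing where the sequence $y_j$ should converge. Now we prescribe, for each $\alpha\in ba_s$, a vector $\Theta\alpha\in Y$ to be identified with $F_\alpha$. First we need a lower bound on $V$.

**Lemma 12.** $\|F_\alpha\|\ge\|\alpha\|$ for $\alpha\in ba_s$.

*Proof.* Given $\eta>0$, take $\psi\in\ell^\infty(I)$, $|\psi|\le1$, with $|\int\psi\,d\alpha|\ge\|\alpha\|-\eta$, and a thin $G$ with $|\alpha|(I\setminus G)<\eta$. Remove from $G$ a finite set, which is $|\alpha|$-null, so that $q(G)\le1$. Then $f=(0,\psi1_G)$ has $\|f\|\le1$ by (3), and $|F_\alpha(f)|=|\int_G\psi\,d\alpha|\ge\|\alpha\|-2\eta$. $\square$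

**Proposition 13.** Let $D\ge1$ and let $\Theta:ba_s\to Y$ be a map with $\|\Theta\alpha\|\le D\|\alpha\|$. Put $Z=\{f\in Y^*:F_\alpha(f)=f(\Theta\alpha)\ \forall\alpha\in ba_s\}$, a closed linear subspace of $Y^*$, and suppose $Z$ separates the points of $Y$. Then $u\mapsto u|_Z$ maps $Y$ onto $Z^*$, and $D^{-1}\|u\|\le\|u|_Z\|\le\|u\|$.

*Proof.* Let $\zeta\in Z^*$ and extend it to $F\in Y^{**}$ with $\|F\|=\|\zeta\|$. By Section 5, $F=v+F_\alpha$ with $v\in Y$, $\alpha\in ba_s$, $\|v\|+\|F_\alpha\|=\|F\|$. On $Z$, $\zeta=(v+\Theta\alpha)|_Z$, and by Lemma 12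
$$\|v+\Theta\alpha\|\le\|v\|+D\|\alpha\|\le\|v\|+D\|F_\alpha\|\le D\|\zeta\|.$$
Since $Z$ separates points, $v+\Theta\alpha$ is the only element of $Y$ inducing $\zeta$. Applied to $\zeta=u|_Z$ this gives $\|u\|\le D\|u|_Z\|$. The other inequality is clear. $\square$

**Proof of (i), "only if".** If the condition in (i) fails, then $\min(|A|,|B|)\ge\aleph_1$ and $\max(|A|,|B|)\ge\aleph_2$. So (O) fails by Lemma 11, and $Y_{A,B}$ is not isometric to a dual space by Proposition 10.

**Proof of (i), "if".**

**Step 1: (O) holds.** If $A$ is countable, take $C_b=A$, $C_a=\emptyset$; symmetrically if $B$ is countable. If $|A|,|B|\le\aleph_1$, take an injection $\rho:A\cup B\to\omega_1$ and put $C_a=\{b:\rho(b)<\rho(a)\}$, $C_b=\{a:\rho(a)<\rho(b)\}$. These are countable, and $\rho(a)\ne\rho(b)$ for every edge.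

**Step 2: make each vertex pay on a thin set.** Vertex $t$ must cover almost all of each line over the edges assigned to it, with finite total weight. Fix injections $\epsilon_t:C_t\to\mathbb N$ and put
$$N_a=\{(j,a,b):b\in C_a,\ \epsilon_a(b)\le j\},\qquad N_b=\{(j,a,b):a\in C_b,\ \epsilon_b(a)\le j\}.$$
Then $N_t\subset R_t$, and since at most $j$ elements of $C_t$ have $\epsilon_t\le j$, $q(N_t)\le\sum_jj4^{-j}<\infty$. By (O), for each $(a,b)$ all but finitely many points of $\ell_{ab}$ lie in $N_a\cup N_b$.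

**Step 3: define $\Theta$.** Put $R'_t=R_t\setminus N_t$. For $s\ne t$, $R'_s\cap R'_t$ is finite: it is empty if $s,t$ are on the same side, and $\ell_{ab}\setminus(N_a\cup N_b)$ if $\{s,t\}=\{a,b\}$. So it is $|\alpha|$-null for $\alpha\in ba_s$. As in Step 4 of Proposition 6, $\sum_t|\alpha|(R'_t)\le\|\alpha\|$, and $\Theta\alpha:=\sum_t\alpha(R'_t)x_t$ satisfies $\|\Theta\alpha\|_Y\le\|\Theta\alpha\|_H\le\|\alpha\|$.

**Step 4: compute $Z$.** We have $\varphi_{a(i)}+\varphi_{b(i)}=\sum_t\varphi_t1_{R'_t}(i)+\sum_t\varphi_t1_{N_t}(i)$, and $N_t\subset R_t$, so only $t\in\{a(i),b(i)\}$ matter. For finitely supported $\varphi$, and then for all $\varphi\in H$ by continuity with respect to $\|\varphi\|_\infty$,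
$$F_\alpha(f)-f(\Theta\alpha)=\int\big[g_i+\varphi_{a(i)}1_{N_{a(i)}}(i)+\varphi_{b(i)}1_{N_{b(i)}}(i)\big]\,d\alpha(i).$$
Hence $(0,\delta_i)\in Z$ for all $i$, because $\alpha(\{i\})=0$. Also $(x_t,-1_{N_t})\in Z$ for all $t$: it lies in $Y^*$ because $q(N_t)<\infty$, and the bracket is $-1_{N_t}+1_{N_t}=0$. If $u=(h,c)$ annihilates $Z$, then $c=0$ and then $h=0$. So $Z$ separates points, and Proposition 13 with $D=1$ gives $Y\cong Z^*$ isometrically.

**Proof of (ii).** Now we send mass on the line over $(a,b)$ to $y_{(1,a,b)}$ instead, at the cost of a factor $\lambda_1$.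

**Step 1: separate the lines.** For $\alpha\in ba_s$ let $\mu_{ab}=\alpha(\ell_{ab})$ and $\alpha^\circ=\alpha-\sum_{(a,b)}\alpha|_{\ell_{ab}}$. The lines are pairwise disjoint, so $\sum|\alpha|(\ell_{ab})\le\|\alpha\|$ and the sum converges in norm. Taking limits over finite sets of edges, as in (4), $\|\alpha\|=\sum|\alpha|(\ell_{ab})+\|\alpha^\circ\|$ and $|\alpha^\circ|(\ell_{ab})=0$. So distinct $R_t$ meet in $|\alpha^\circ|$-null sets and $\sum_t|\alpha^\circ(R_t)|\le\|\alpha^\circ\|$.

**Step 2: define $\Theta$.** Put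
$$\Theta\alpha=\sum_{a,b}\mu_{ab}\,y_{(1,a,b)}+\sum_t\alpha^\circ(R_t)x_t,\qquad\|\Theta\alpha\|\le\lambda_1\sum|\mu_{ab}|+\|\alpha^\circ\|\le\lambda_1\|\alpha\|.$$

**Step 3: compute $Z$.** Since $\alpha|_{\ell_{ab}}(R_t)$ is $\mu_{ab}$ if $t\in\{a,b\}$ and $0$ otherwise, $\alpha(R_t)=\alpha^\circ(R_t)+\sum_{\ell_{ab}\subset R_t}\mu_{ab}$. For finitely supported $\varphi$,
$$F_\alpha(f)=\int g\,d\alpha+\sum_t\varphi_t\alpha(R_t)=\int g\,d\alpha+\sum_t\varphi_t\alpha^\circ(R_t)+\sum_{a,b}\mu_{ab}(\varphi_a+\varphi_b),$$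
while $f(\Theta\alpha)=\sum\mu_{ab}(g_{(1,a,b)}+\varphi_a+\varphi_b)+\sum_t\varphi_t\alpha^\circ(R_t)$. So
$$F_\alpha(f)-f(\Theta\alpha)=\int g\,d\alpha-\sum_{a,b}\mu_{ab}\,g_{(1,a,b)},$$
and by continuity with respect to $\|\varphi\|_\infty$ this holds for all $\varphi\in H$. Thus $Z$ contains $(x_t,0)$ for all $t$; $(0,\delta_{(j,a,b)})$ for $j\ge2$; and $(0,1_{\ell_{ab}})$ for all $(a,b)$, since both terms then equal $\mu_{ab}$. If these annihilate $(h,c)$, then $h=0$, $c_{(j,a,b)}=0$ for $j\ge2$, and $c_{(1,a,b)}=\sum_jc_{(j,a,b)}=0$. So $Z$ separates points, and Proposition 13 with $D=\lambda_1$ says that $Y$ is at Banach–Mazur distance at most $\lambda_1$ from $Z^*$. $\blacksquare$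

**Remark (what $\varepsilon>0$ does).** If $\varepsilon=0$ were allowed, all $\lambda_i$ would be $1$. Sections 3 and 5, Lemma 12 and Proposition 13 use only $1\le\lambda_i\le2$, so the proof of (ii) would then give $D=1$ and make every $Y_{A,B}$ isometric to a dual. Lemma 9 is what breaks: $y_{(1,a,b)}$ would have norm at most $1$.

**Remark (density within the family).** By (i), if $Y_{A,B}$ is not isometric to a dual space then $\max(|A|,|B|)\ge\aleph_2$, so its density is at least $\aleph_2$. Within this family, then, $\aleph_2$ is the least density of a counterexample, and all separable members, those with $A,B$ countable, are isometric to dual spaces.
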